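# Long repetitions in colored graphs of maximum degree $d$: the threshold is exactly $d$ colors

All logarithms are natural. A path is a simple path, that is, its vertices are distinct. Colorings are vertex colorings and need not be proper. The girth of a graph is the length of its shortest cycle.

## 1. At most $d/2$ colors: two-colored cycles

**Definition.** Let $k\ge 2$. A path $v_1,\dots,v_{kr}$ (with $r\ge1$) in a graph colored by $f$ is *$k$-repetitive* if $f(v_i)=f(v_{i+r})=\dots=f(v_{i+(k-1)r})$ for all $1\le i\le r$. In words: the color sequence of the path is a block of length $r$ written $k$ times. A coloring is *$k$-repetitive* if some path is, and *$k$-nonrepetitive* otherwise.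

For example, a path colored $abcabc$ is $2$-repetitive with $r=3$, and a monochromatic path on $k$ vertices is $k$-repetitive with $r=1$.

We ask how many colors are needed to avoid $k$-repetitive paths in every graph of maximum degree $d$, when $k$ may be as large as we like. If the number of colors is at most half the degree, a count of edges settles the matter.

**Proposition 1.** Let $k\ge2$, $d\ge 2$, $c\ge1$ with $2c\le d$, and let $G$ be a finite $d$-regular graph of girth $>2k$. Every coloring of $G$ with at most $c$ colors contains a path on $2k$ vertices colored $i,j,i,j,\dots,i,j$ for some colors $i,j$ (possibly equal). This path is $k$-repetitive.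

*Proof.* Let $n$ be the number of vertices and let the colors come from $\{1,\dots,c\}$. For $i\neq j$ let $G_{ij}$ have as vertices all vertices of color $i$ or $j$, and as edges the edges of $G$ between color $i$ and color $j$. Let $G_{ii}$ be the subgraph induced on color $i$. Each edge of $G$ lies in exactly one of the graphs $G_{ij}$, $i\le j$, so together they have $nd/2$ edges. Each vertex lies in exactly $c$ of them, so together they have $cn$ vertices, counted with multiplicity. A nonempty forest has fewer edges than vertices. Since $nd/2\ge cn$, the graphs $G_{ij}$ are not all forests. So some $G_{ij}$ contains a cycle. Its length exceeds $2k$, and $2k$ consecutive vertices on it form a path whose colors alternate between $i$ and $j$. This is the block $(i,j)$ or $(j,i)$ written $k$ times. $\square$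

Finite $d$-regular graphs of arbitrarily large girth exist (Erdős–Sachs, 1963). So for every $k$ there are graphs of maximum degree $d$ that need more than $\lfloor d/2\rfloor$ colors.

What changes when $d/2<c\le d-1$? First, the count says nothing any more: for $d=3$, $c=2$ the graphs $G_{ij}$ have $3n/2$ edges in total and $2n$ vertices, so all of them could be forests. We shall need blocks of unbounded length.

Second, the proof used that $G$ is finite, and something of this kind is unavoidable. Take the *infinite* $d$-regular tree, $d\ge3$, rooted at a vertex, and give a vertex at depth $j$ the $j$-th letter of the Thue–Morse sequence, the parity of the sum of the binary digits of $j$. It is a classical theorem that this sequence contains no block of the form $www$. A path in the rooted tree first goes up and then goes down, so one of its two monotone parts contains at least half of its vertices. If the path were $6$-repetitive with block length $r$, a monotone part would contain at least $3r$ consecutive vertices, and $3r$ consecutive colors of period $r$ have the form $www$. Read downward, this is a block $www$ in the Thue–Morse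 sequence, a contradiction. So two colors give a $6$-nonrepetitive coloring of the infinite $d$-regular tree, for every $d\ge 3$. Large girth and degree $d$ alone force nothing; finiteness must enter the proof.

## 2. The threshold $t(d)$, zigzags, and the statements

**Definition.** $\pi_k(G)$ is the least number of colors in a $k$-nonrepetitive coloring of $G$; $\pi_k(d)$ is the supremum of $\pi_k(G)$ over all graphs $G$ of maximum degree $d$; and $t(d)$ is the minimum number $t$ such that $\pi_k(d)\le t$ for some finite $k$.

A $(k+1)$-repetitive path contains a $k$-repetitive one (drop the last block), so $\pi_k(d)$ does not increase with $k$, and $t(d)$ is its eventual value. It is known that $t(2)=2$, that $t(d)\le d+1$ for every $d\ge 1$ (Alon and Grytczuk), and that $t(d)\ge(d+1)/2$. For $d\ge2$ the last bound also follows from Proposition 1, since $\lfloor d/2\rfloor+1\ge (d+1)/2$. The conjecture, which we prove, is that $t(d)=d$ for every $d\ge1$.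

The repetitions that we shall find have a special shape, which generalizes the alternating paths of Proposition 1.

**Definition.** A *$k$-zigzag* in a colored graph is a path on $2k\ell$ vertices, for some $\ell\ge1$, whose color sequence is the $k$-fold repetition of a block of the form
$$(z_0,z_1,\dots,z_{\ell-1},z_\ell,z_{\ell-1},\dots,z_1).$$

The block has length $2\ell$, so a $k$-zigzag is $k$-repetitive with $r=2\ell$. For $\ell=1$ the block is $(z_0,z_1)$: alternating paths, and monochromatic paths when $z_0=z_1$. For $\ell=2$ and $k=2$ an example is $abcb\,abcb$: the path reads the word $abc$ forward, then backward, then forward again, and so on, each time on new vertices.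

**Theorem 2.** $t(d)=d$ for all $d\ge1$. For $d\ge2$ this follows from:

* (a) if $d\ge2$ and $(d/(d-1))^k\ge 8\sqrt e\,d\,k^2$, in particular if $k\ge 20\,d\log(d+1)$, then $\pi_k(d)\le d$; this holds even if every vertex must be colored from its own list of $d$ colors;
* (b) $\pi_k(d)\ge d$ for every $k\ge2$ and $d\ge2$.

**Theorem 3.** Let $d\ge3$, $k\ge2$, $1\le\alpha<d-1$, $C_0\ge1$. There is $M=M(d,k,\alpha,C_0)$ such that the following holds. Let $G$ be a finite $d$-regular graph of girth $>M$, and let $f$ be a vertex coloring of $G$ with any finite number of colors. For $m\ge1$ let $A_m$ be the number of color words $f(v_1)\cdots f(v_m)$ read along nonbacktracking walks $v_1,\dots,v_m$ (consecutive vertices adjacent, $v_i\ne v_{i+2}$). If $A_m\le C_0\alpha^m$ for all $1\le m\le M$, then $G$ contains a $k$-zigzag.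

**Corollary 4.** For all $d\ge3$, $k\ge2$ there is $g$ such that in every finite $d$-regular graph of girth $>g$, every coloring with at most $d-1$ colors contains a $k$-zigzag. Hence $\pi_k(G)\ge d$ for all these graphs; for $k\ge20d\log(d+1)$ we have $\pi_k(G)=\pi_k(d)=d$.

The two smallest degrees can be done by hand. For $d=1$ no path has three vertices, so one color is $3$-nonrepetitive and $t(1)=1$. For $d=2$, a path on at least $\max(k,3)$ vertices has maximum degree $2$, and with one color it is $k$-repetitive, so $\pi_k(2)\ge2$ for every $k\ge2$; this is (b) for $d=2$. For the upper bound at $d=2$, condition (a) reads $2^k\ge16\sqrt e\,k^2$. It holds at $k=12$, since $2^{12}=4096$ and $16\sqrt e\cdot144<3800$. So $t(2)=2$ once (a) is proved.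

## 3. With $d$ colors: the Local Lemma

We recall the asymmetric Local Lemma. Let $(A_P)$ be finitely many events, and let each $A_P$ be mutually independent of the family of all $A_Q$ with $Q\notin N(P)$, $Q\neq P$. If there are numbers $x_P\in[0,1)$ with $\Pr(A_P)\le x_P\prod_{Q\in N(P)}(1-x_Q)$ for all $P$, then with positive probability none of the events occurs.

**Proof of Theorem 2(a).** Assume $(d/(d-1))^k\ge8\sqrt e\,dk^2$, and let every vertex have a list of $d$ colors.

**Step A: reduction to finite graphs.** The set of list colorings is a product of finite sets, hence compact. Each condition "this path is not $k$-repetitive" depends on finitely many vertices, hence defines a closed set. Any finitely many conditions involve only a finite subgraph of maximum degree $\le d$. So it suffices to treat finite $G$ of maximum degree $\le d$.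

**Step B: the events.** We set up the random coloring and bound each bad event. Color each vertex uniformly and independently from its list. For a path $P$ on $kr$ vertices let $A_P$ be the event that $P$ is $k$-repetitive with block length $r$; this does not depend on the direction in which $P$ is read. Once the first $r$ colors are fixed, each of the other $(k-1)r$ vertices must receive one prescribed color, which has probability at most $1/d$. So $\Pr(A_P)\le d^{-(k-1)r}$. The event $A_P$ is determined by the colors on $V(P)$, so it is mutually independent of all $A_Q$ with $V(Q)\cap V(P)=\emptyset$.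

**Step C: counting neighbors.** We bound the number of paths on $N=ks\ge2$ vertices through a given vertex $v$. For each of the $N$ positions of $v$ there are at most $d(d-1)^{N-2}$ sequences: the first neighbor chosen has at most $d$ possibilities, and every later vertex at most $d-1$. Each path is counted twice, once for each direction. Since $d\le2(d-1)$, the number of paths is at most
$$\tfrac N2\,d(d-1)^{N-2}\le N(d-1)^{N-1}\le N(d-1)^N .$$

**Step D: the weights.** We choose the numbers $x_Q$ and check the condition. Put $\rho=(d-1)^{-k}/(8k^2)$ and $x_Q=\rho^s$ for $|V(Q)|=ks$, and let $\tau=\rho(d-1)^k=1/(8k^2)\le1/32$. Then $x_Q\le1/32$. On $[0,1/2]$ we have $1-x\ge e^{-2x}$, because the difference of the two sides is concave, vanishes at $0$, and is positive at $1/2$. Also $\sum_{s\ge1}s\tau^s=\tau/(1-\tau)^2\le2\tau$. A path $P$ on $kr$ vertices meets at most $kr\cdot ks(d-1)^{ks}$ paths on $ks$ vertices. Hence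
$$x_P\prod_{Q\cap P\ne\emptyset}(1-x_Q)\ \ge\ \rho^r\exp\Big(-2kr\sum_{s\ge1}ks(d-1)^{ks}\rho^s\Big)=\rho^r\exp\Big(-2k^2r\sum_{s\ge1}s\tau^s\Big)\ \ge\ \rho^re^{-4k^2r\tau}=\rho^re^{-r/2}.$$
(The product may include $Q=P$; this only makes it smaller.) The right side is at least $d^{-(k-1)r}$ as soon as $\rho e^{-1/2}\ge d^{-(k-1)}$, that is, $d^{k-1}\ge8\sqrt e\,k^2(d-1)^k$. This is our hypothesis. So a $k$-nonrepetitive coloring from the lists exists.

**Step E: an explicit $k$.** We show that $k\ge20d\log(d+1)$ is enough. Since $\log\frac d{d-1}=-\log(1-\frac1d)\ge\frac1d$, it suffices that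
$$\frac kd-2\log k\ \ge\ \log(8\sqrt e)+\log d .$$
The left side is nondecreasing for $k\ge2d$. Let $L=\log(d+1)\ge\log3>1.09$, so $20dL\ge 2d$. At $k=20dL$ the first term is $20L$. Since $\log20\le3$, $\log d\le L$, $\log L\le L$, we have $2\log k\le6+4L$; also $\log(8\sqrt e)\le2.58$. So
$$2\log k+\log d+\log(8\sqrt e)\le 8.58+5L\le 13L\le20L,$$
because $8L\ge8.72$. $\square$

The number of paths grows like $(d-1)^{kr}$ and the probability decays like $d^{-(k-1)r}$; for large $k$ the gain $(d/(d-1))^k$ beats every polynomial in $k$. With $c\le d-1$ colors the condition would be $c^{k-1}\ge8\sqrt e\,k^2(d-1)^k$, which never holds. Corollary 4 says that this failure is no accident.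

## 4. With $d-1$ colors: from counting colors to counting words

Nonbacktracking walks are the right objects, because in large girth they are automatically paths.

**Lemma 5.** A nonbacktracking walk whose number of edges is less than the girth has distinct vertices.

*Proof.* Otherwise take $u_i=u_j$, $i<j$, with $j-i$ minimal. There are no loops, so $j-i\ne1$; there is no backtracking, so $j-i\neq2$. Hence $j-i\ge3$. By minimality $u_i,\dots,u_{j-1}$ are distinct, so $u_i,\dots,u_j$ is a cycle of length $j-i$, shorter than the girth, a contradiction. $\square$

The sensible first plan is to compare numbers. From a fixed first step there are $(d-1)^{m-2}$ nonbacktracking walks with $m$ vertices. With $c$ colors there are at most $c^m$ words. If $c<d-1$, many walks read the same word. If $c=d-1$ the two exponential rates are *equal* and pigeonhole gives nothing. The remedy is cheap: either a long monochromatic path exists, and it is already a zigzag, or constant words of a fixed length never occur, and this lowers the rate.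

**Theorem 3 implies Corollary 4.** Let $c=d-1$ and $K=2k$, and let the colors of $f$ come from a set of size $c$. Suppose the girth exceeds $2k$. If there is a monochromatic path on $2k$ vertices, it is a $k$-zigzag with $\ell=1$ and $z_0=z_1$. Otherwise, a nonbacktracking walk on $K$ vertices is a path by Lemma 5, so no word read along a nonbacktracking walk contains $K$ consecutive equal letters. Split a word of length $m$ into $\lfloor m/K\rfloor$ blocks of length $K$ and a remainder shorter than $K$. Each block avoids at least one of the $c^K$ words, so
$$A_m\le(c^K-1)^{\lfloor m/K\rfloor}c^K\le c^K\alpha^m,\qquad \alpha=(c^K-1)^{1/K},\qquad 1\le\alpha<d-1 .$$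
Apply Theorem 3 with this $\alpha$ and $C_0=c^K$. So $g=\max(2k,M(d,k,\alpha,c^K))$ has the property claimed, and $\pi_k(G)\ge d$ for every finite $d$-regular $G$ of girth $>g$. For $k\ge20d\log(d+1)$, Theorem 2(a) gives $d\le\pi_k(G)\le\pi_k(d)\le d$. $\square$

**Corollary 4 implies Theorem 2(b), and then $t(d)=d$.** For $d=2$, part (b) was shown in Section 2. For $d\ge3$, by Erdős–Sachs there is a finite $d$-regular graph of girth $>g$, so $\pi_k(d)\ge d$ for every $k\ge2$. Hence $t(d)\ge d$ by (b) and $t(d)\le d$ by (a); and $t(1)=1$ was shown in Section 2. $\square$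

It remains to prove Theorem 3.

## 5. One turn from the pigeonhole principle, and the trouble with the second

Under the hypothesis of Theorem 3, fix a first step $(v_1,v_2)$. There are $(d-1)^{m-2}$ nonbacktracking walks with $m$ vertices beginning with it, and at most $C_0\alpha^m$ words. For large $m$ two different walks $p,p'$ read the same word $z_1\cdots z_m$. Let $a\ge2$ be the last position up to which they agree. Then
$$p(m),\dots,p(a+1),\ p(a)=p'(a),\ p'(a+1),\dots,p'(m)$$
is nonbacktracking, because $p(a+1)\ne p'(a+1)$, and it reads the palindrome $z_m\cdots z_{a+1}z_az_{a+1}\cdots z_m$. This is one turn of a zigzag.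

A palindrome such as $cbabc$ is not a repetition. We need a second turn: at some position $b>a$ we need a third walk that agrees with $p'$ at $b$, leaves it just before $b$, and reads the same colors backward down to position $a$. Pigeonhole from the other end produces *some* pair of walks glued on the right, but not a pair containing our $p'$. The Thue–Morse tree of Section 1 shows that this is a real obstacle. There, two descending paths that leave a vertex through different children always read a palindrome, so one-turn palindromes are everywhere; yet there is no $6$-zigzag.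

So we need:

1. a walk that can branch off to the right after position $a$ *and* branch off to the left before position $b$, keeping its color word;
2. after a branching, a new walk that still has both properties, so that we can continue $2k-1$ times.

The way to get both is to take a *random* walk with uniform distribution and measure branching by conditional probabilities given the color word. Entropy will show that right-branching is frequent. A count will show that left-branching occurs together with it. For point 2 the danger is that the choice of direction at $a$ decides whether left-branching at $b$ survives. A martingale bound will show that, for a typical pair $(a,b)$, one step at $a$ carries almost no information about what happens at $b$. Then we resample alternately to the right and to the left.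

## 6. Uniform nonbacktracking walks and conditional entropy

Let $d,k,\alpha,C_0$ and $G,f$ be as in Theorem 3, and let $n$ be the number of vertices of $G$. Let $W_m$ be the set of nonbacktracking walks with $m$ vertices. For $m\ge2$ a walk extends in exactly $d-1$ ways at each end, so
$$|W_m|=nd(d-1)^{m-2}\qquad(m\ge2).$$
Let $\mu_m$ be the uniform distribution on $W_m$; here finiteness of $G$ is used. Let $(V_1,\dots,V_m)\sim\mu_m$ and $Z=(f(V_1),\dots,f(V_m))$. We use three properties.

* *Windows are uniform.* Deleting the first or the last vertex is a map $W_m\to W_{m-1}$ under which, for $m\ge3$, every walk has exactly $d-1$ preimages. So a window of $m'\ge2$ consecutive vertices has law $\mu_{m'}$.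
* *Reversal.* Reversing walks is a bijection of $W_m$, so $\mu_m$ is invariant under reversal.
* *Markov property.* Given $(V_{a-1},V_a)$, a walk is an arbitrary continuation to the left combined with an arbitrary continuation to the right. So past and future are independent.

For the entropy $H(X)=-\sum_x\Pr(X=x)\log\Pr(X=x)$ we recall: $H(X)\le\log N$ if $X$ takes at most $N$ values, with equality for the uniform law on $N$ values; $H(X,Y)=H(Y)+H(X\mid Y)$, where $H(X\mid Y)$ is the average of the entropies of the conditional laws of $X$ given the values of $Y$; and conditioning on more does not increase entropy. Write $H_2(x)=-x\log x-(1-x)\log(1-x)$; it increases on $[0,1/2]$. Finally, for $0<\beta\le1/2$ the number of subsets of size at most $\beta r$ of an $r$-element set is at most $e^{rH_2(\beta)}$: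
$$1=(\beta+1-\beta)^r\ge\sum_{i\le\beta r}\binom ri\beta^i(1-\beta)^{r-i}\ge\sum_{i\le\beta r}\binom ri\,\beta^{\beta r}(1-\beta)^{(1-\beta)r},$$
because $\beta/(1-\beta)\le1$ and $i\le\beta r$; and $\beta^{\beta r}(1-\beta)^{(1-\beta)r}=e^{-rH_2(\beta)}$.

**Constants.** Let $\delta=\log\frac{d-1}\alpha$; then $0<\delta\le\log(d-1)$. It measures by how much walks outnumber words. Choose in this order, depending only on $d,k,\delta,C_0$:

* $\zeta=\delta/(4\log d)$ (the frequency of right-branching);
* $\xi\in(0,1/4]$ and $\kappa\in(0,1)$ with $H_2(2\xi)+(2\xi+\kappa)\log(d-1)\le\delta/2$;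
* $\zeta_1\in(0,1/2]$ with $H_2(\zeta_1)+\zeta_1\log d\le\delta/4$ and $\zeta_1\le\xi\zeta/8$ (the strength of branching);
* $\eta_0=\zeta^2\kappa\xi/16$ and $\varepsilon_1=(\zeta_1/2)^{2k}/(4k)$;
* $r$ so large that $\kappa r\ge4$, $(1-\kappa)r\ge2$, $C_0d^2e^{-\delta r/2}\le\zeta/8$ and $\frac4{\zeta_1}r^{3/2}<\varepsilon_1\eta_0r^2$;
* $R\ge r+2$ with $R\delta/2\ge(r+2)\log(d-1)+\log C_0$;
* $M=\max(R,2kr)$.

Put $s=\lfloor\kappa r\rfloor$. Then $s-1\ge\kappa r-2\ge\kappa r/2$ and $s\le\kappa r\le r-2$, and $s\ge4$. We shall look for $a$ in $[2,s]$ and $b$ in $[s+1,r-1]$.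

## 7. Right-branching is frequent

**Step 1: a lower bound for the entropy of the next vertex.** The purpose of this step is to show that, even when the past of the walk and its whole color word are known, the next vertex is uncertain. For $j\ge1$ let, under $\mu_{j+2}$,
$$h_j=H\big(V_3\mid V_1,V_2,f(V_3),\dots,f(V_{j+2})\big).$$
Under $\mu_m$ and for $2\le a\le m-1$,
$$H(V_{a+1}\mid V_1,\dots,V_a,Z)=h_{m-a}.\tag{1}$$
Indeed, given $V_1,\dots,V_a$, the word $Z$ adds only $f(V_{a+1}),\dots,f(V_m)$. By the Markov property $V_1,\dots,V_{a-2}$ may be dropped from the conditioning. The window $V_{a-1},\dots,V_m$ has $m-a+2$ vertices and is uniform.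

The sequence $h_j$ is nonincreasing, since $h_{j+1}$ is conditioned on one color more and the first $j+2$ vertices of a $\mu_{j+3}$-walk have law $\mu_{j+2}$. Also $h_j\le\log(d-1)$, since $V_3$ has $d-1$ possible values given $V_1,V_2$.

Take $m=R$. By the chain rule and (1), $\sum_{j=1}^{R-2}h_j=H(V_1,\dots,V_R\mid V_1,V_2,Z)$. Since $(V_1,V_2,Z)$ is a function of the walk, this equals
$$H(V_1,\dots,V_R)-H(V_1,V_2,Z)\ \ge\ \log|W_R|-\log(nd)-\log A_R .$$
Here $\log|W_R|-\log(nd)=(R-2)\log(d-1)$ and $\log A_R\le\log C_0+R\log\alpha$, so
$$\sum_{j=1}^{R-2}h_j\ \ge\ R\delta-2\log(d-1)-\log C_0 .$$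
On the other hand, bounding the first $r$ terms by $\log(d-1)$ and the others by $h_r$, we get $\sum_{j\le R-2}h_j\le r\log(d-1)+Rh_r$. So
$$Rh_r\ge R\delta-(r+2)\log(d-1)-\log C_0\ge R\delta/2$$
by the choice of $R$. Hence $h_r\ge\delta/2$, and by monotonicity $h_j\ge\delta/2$ for all $1\le j\le r$.

From now on $\mu=\mu_r$.

**Definition.** For $2\le a,b\le r-1$ let

* $X_a=1$ if $\max_x\mu(V_{a+1}=x\mid V_1,\dots,V_a,Z)\le1-\zeta_1$, and $X_a=0$ otherwise (*right-branching* at $a$);
* $Y_b=1$ if $\max_x\mu(V_{b-1}=x\mid V_b,\dots,V_r,Z)\le1-\zeta_1$, and $Y_b=0$ otherwise (*left-branching* at $b$).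

For example, if $f$ is constant, then $Z$ carries no information, $V_{a+1}$ is uniform on $d-1\ge2$ vertices, and $X_a=Y_b=1$ always, because $\frac1{d-1}\le\frac12\le1-\zeta_1$. At the other extreme, if the neighbors of every vertex have pairwise different colors, then $Z$ determines the next vertex and $X_a=Y_b=0$ always.

**Step 2: right-branching has probability at least $\zeta$.** We turn the entropy bound into a probability. If $X_a=0$, the conditional law of $V_{a+1}$ lives on at most $d-1$ points and has an atom of mass $p>1-\zeta_1$. First reveal whether this atom occurs, then the rest: the entropy is at most $H_2(1-p)+(1-p)\log(d-2)\le H_2(\zeta_1)+\zeta_1\log d\le\delta/4$. If $X_a=1$, the entropy is at most $\log d$. The average over all conditions is $h_{r-a}\ge\delta/2$. So $\delta/2\le\delta/4+\mu(X_a=1)\log d$, that is,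
$$\mu(X_a=1)\ge\zeta\qquad(2\le a\le r-1).\tag{2}$$

## 8. Left- and right-branching on the same walk

By reversal, left-branching also has probability at least $\zeta$ at each position. But two events of probability $\zeta$ may be disjoint. What saves us is that left-branching is not merely frequent: walks with few left-branchings are exponentially rare.

**Step 3: many pairs $(a,b)$ branch together.** The purpose is to prove
$$\sum_{2\le a\le s<b\le r-1}\mu(X_a=Y_b=1)\ \ge\ \eta_0r^2.\tag{3}$$

Let $S_X=\sum_{a=2}^sX_a$ and $S_Y=\sum_{b=s+1}^{r-1}Y_b$. By (2), $\mathbb ES_X\ge\zeta(s-1)$. Since $S_X\le s-1$, we have $\mathbb ES_X\le(s-1)\,\mu\big(S_X\ge\zeta(s-1)/2\big)+\zeta(s-1)/2$, so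
$$\mu\big(S_X\ge\zeta(s-1)/2\big)\ge\zeta/2.\tag{4}$$

Next we show that $S_Y$ is rarely small, by encoding the walks for which it is. For each value of $(V_b,\dots,V_r,Z)$ fix one most likely value of $V_{b-1}$, the *canonical* one. Call $b\in[s+1,r-1]$ a *mismatch* of a walk if $Y_b=0$ but $V_{b-1}$ is not canonical, and let $T$ be the number of mismatches. When $Y_b=0$ the canonical value has conditional probability more than $1-\zeta_1$, so $\mathbb ET\le\zeta_1r$, and by Markov's inequality $\mu(T>\xi r)\le\zeta_1/\xi\le\zeta/8$.

A walk with $S_Y\le\xi r$ and $T\le\xi r$ is determined by the following data: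

* $(V_{r-1},V_r)$: $nd$ choices;
* the word $Z$: at most $A_r\le C_0\alpha^r$ choices;
* the set $B$ of those $b\in[s+1,r-1]$ with $Y_b=1$ or a mismatch; $|B|\le2\xi r$ and $2\xi\le1/2$, so there are at most $e^{rH_2(2\xi)}$ choices;
* the vertices $V_{b-1}$ for $b\in B$, each one of $d-1$ candidates once $V_b,V_{b+1}$ are known: at most $(d-1)^{2\xi r}$ choices;
* the vertices $V_{s-1},\dots,V_1$: at most $(d-1)^{s-1}\le(d-1)^{\kappa r}$ choices.

One decodes from $b=r-1$ down to $b=s+1$: knowing $V_b,\dots,V_r$ and $Z$, read $V_{b-1}$ from the data if $b\in B$, and take the canonical value if $b\notin B$. This gives $V_{r-2},\dots,V_s$; the remaining vertices are listed. Divide the number of possibilities by $|W_r|=nd(d-1)^{r-2}$ and use $\alpha=(d-1)e^{-\delta}$: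
$$\mu(S_Y\le\xi r,\ T\le\xi r)\le C_0d^2\exp\Big(-r\big[\delta-H_2(2\xi)-(2\xi+\kappa)\log(d-1)\big]\Big)\le C_0d^2e^{-\delta r/2}\le\zeta/8 .$$
Together with $\mu(T>\xi r)\le\zeta/8$ this gives $\mu(S_Y\le\xi r)\le\zeta/4$. By (4), with probability at least $\zeta/2-\zeta/4=\zeta/4$ both $S_X\ge\zeta(s-1)/2$ and $S_Y>\xi r$ hold. Since $s-1\ge\kappa r/2$,
$$\mathbb E[S_XS_Y]\ \ge\ \frac\zeta4\cdot\frac{\zeta(s-1)}2\cdot\xi r\ \ge\ \frac{\zeta^2\kappa\xi}{16}r^2=\eta_0r^2,$$
and $\mathbb E[S_XS_Y]$ is the left side of (3). The parameter $\kappa$ is small so that forgetting the first $s$ vertices costs little in this count; this is why $a$ ranges over a short initial segment.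

## 9. One step at $a$ seldom decides the branching at $b$

Let $\mathcal F_a$ be the $\sigma$-algebra generated by $V_1,\dots,V_a,Z$, and $\mathcal G_b$ the one generated by $V_b,\dots,V_r,Z$. The probability space $W_r$ is finite, so these are partitions into *atoms*: an $\mathcal F_a$-atom is the set of all walks with given first $a$ vertices and given color word. By definition $X_a$ is $\mathcal F_a$-measurable and $Y_b$ is $\mathcal G_b$-measurable.

On an $\mathcal F_a$-atom with $X_a=1$, at least two vertices compete for $V_{a+1}$. We want this to remain true *after* conditioning on $Y_b=1$. It can fail: suppose $V_{a+1}$ takes two values $x,x'$ with probability $\frac12$ each, and $Y_b=1$ exactly when $V_{a+1}=x$. Then conditioning on $Y_b=1$ destroys the branching. In this case the step to $V_{a+1}$ changes the conditional probability of $Y_b=1$ from $\frac12$ to $0$ or $1$. Such jumps cannot occur often along a martingale.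

**Step 4: the total jump is small.** Put
$$D_{a,b}=\mathbb E[Y_b\mid\mathcal F_{a+1}]-\mathbb E[Y_b\mid\mathcal F_a],\qquad D'_{a,b}=\mathbb E[X_a\mid\mathcal G_{b-1}]-\mathbb E[X_a\mid\mathcal G_b].$$
Fix $b$. As $a$ runs over $2,\dots,s$, the $\sigma$-algebras $\mathcal F_a$ increase and the $D_{a,b}$ are martingale differences, hence orthogonal in $L^2$. So $\sum_a\mathbb ED_{a,b}^2\le\mathbb E\big(\mathbb E[Y_b\mid\mathcal F_{s+1}]^2\big)\le1$. By Cauchy–Schwarz, $\sum_a\mathbb E|D_{a,b}|\le\sum_a(\mathbb ED_{a,b}^2)^{1/2}\le\sqrt r$. In the same way, for fixed $a$ the $\sigma$-algebras $\mathcal G_b$ increase as $b$ *decreases*, and $\sum_b\mathbb E|D'_{a,b}|\le\sqrt r$. There are at most $r$ values of $b$, and at most $r$ values of $a$, so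
$$\sum_{2\le a\le s<b\le r-1}\mathbb E\big(|D_{a,b}|+|D'_{a,b}|\big)\le2r^{3/2}.\tag{5}$$
Compare this with (3): the jumps sum to order $r^{3/2}$, the joint branching to order $r^2$.

**Step 5: a lost branching costs a jump.** We bound the measure of walks whose branching is destroyed by the conditioning. Fix $(a,b)$ and let $Q=Q_{ab}=\{X_a=Y_b=1\}$. Consider an $\mathcal F_a$-atom $u$ on which $X_a=1$ and $\pi_u:=\mu(Y_b=1\mid u)>0$. Call $u$ *bad* if some $x$ satisfies $\mu(V_{a+1}=x\mid u,Y_b=1)>1-\zeta_1/2$.

Let $q(x')=\mu(V_{a+1}=x'\mid u)$ and, when $q(x')>0$, $\pi(x')=\mu(Y_b=1\mid u,V_{a+1}=x')$; sums below run over $x'$ with $q(x')>0$. The $\mathcal F_{a+1}$-atoms inside $u$ are the sets $u\cap\{V_{a+1}=x'\}$, and there $D_{a,b}=\pi(x')-\pi_u$. If $u$ is bad, with $x$ as above, then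
$$\sum_{x'\ne x}q(x')\pi(x')=\mu(V_{a+1}\ne x,\,Y_b=1\mid u)=\pi_u\,\mu(V_{a+1}\ne x\mid u,Y_b=1)<\tfrac{\zeta_1}2\pi_u,$$
while $\sum_{x'\ne x}q(x')\pi_u\ge\zeta_1\pi_u$ because $X_a=1$ on $u$. Hence
$$\mathbb E\big[|D_{a,b}|\,\big|\,u\big]\ \ge\ \sum_{x'\ne x}q(x')\big(\pi_u-\pi(x')\big)\ >\ \tfrac{\zeta_1}2\pi_u .$$
Since $X_a=1$ on $u$, we have $\mu(Q\cap u)=\mu(u)\pi_u$. Summing over bad atoms,
$$\mu\big(Q\cap\{\mathcal F_a\text{-atom bad}\}\big)=\sum_{u\text{ bad}}\mu(u)\pi_u\le\tfrac2{\zeta_1}\mathbb E|D_{a,b}| .$$
Symmetrically, let $w$ be a $\mathcal G_b$-atom on which $Y_b=1$ and $\mu(X_a=1\mid w)>0$, and call it bad if some $y$ satisfies $\mu(V_{b-1}=y\mid w,X_a=1)>1-\zeta_1/2$. The same computation, with $V_{b-1}$, $\mathcal G_{b-1}$, $X_a$ in place of $V_{a+1}$, $\mathcal F_{a+1}$, $Y_b$, gives $\mu(Q\cap\{\mathcal G_b\text{-atom bad}\})\le\frac2{\zeta_1}\mathbb E|D'_{a,b}|$.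

**Step 6: a good pair $(a,b)$.** We average to fix the two turning positions. Let $\beta_{ab}$ be the $\mu$-measure of the walks in $Q_{ab}$ whose $\mathcal F_a$-atom or $\mathcal G_b$-atom is bad. By Step 5, (5), the choice of $r$, and (3),
$$\sum_{a\le s<b}\beta_{ab}\ \le\ \tfrac4{\zeta_1}r^{3/2}\ <\ \varepsilon_1\eta_0r^2\ \le\ \varepsilon_1\sum_{a\le s<b}\mu(Q_{ab}).$$
Hence there are $2\le a\le s<b\le r-1$ with $\beta_{ab}<\varepsilon_1\mu(Q_{ab})$; in particular $\mu(Q_{ab})>0$. Fix them, and write $Q=Q_{ab}$.

## 10. Resampling to the right and to the left

Let $\nu=\mu(\cdot\mid Q)$. For $p\in Q$ let $L(p)$ be its $\mathcal F_a$-atom and $\Lambda(p)$ its $\mathcal G_b$-atom. Call $p$ *bad* if $L(p)$ or $\Lambda(p)$ is bad. Then $\nu(\text{bad})<\varepsilon_1$. If $p\in Q$ is not bad, then for all $x$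
$$\nu(V_{a+1}=x\mid L=L(p))=\mu(V_{a+1}=x\mid L(p),Y_b=1)\le1-\tfrac{\zeta_1}2,\tag{6}$$
because $X_a=1$ on all of $L(p)$, so that intersecting $L(p)$ with $Q$ is the same as imposing $Y_b=1$. Likewise $\nu(V_{b-1}=y\mid\Lambda=\Lambda(p))\le1-\zeta_1/2$ for all $y$.

**Step 7: a chain of $2k$ walks with the same word.** We want walks $p_0,\dots,p_{2k-1}\in W_r$, all reading the same word $z=z_1\cdots z_r$, such that

* for even $i\le 2k-2$: $p_i$ and $p_{i+1}$ agree at positions $1,\dots,a$ and differ at position $a+1$;
* for odd $i\le 2k-3$: $p_i$ and $p_{i+1}$ agree at positions $b,\dots,r$ and differ at position $b-1$.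

Compare two random chains. In the *original chain*, $p_0\sim\nu$, and given $p_i$ the walk $p_{i+1}$ is drawn from $\nu(\cdot\mid L=L(p_i))$ if $i$ is even and from $\nu(\cdot\mid\Lambda=\Lambda(p_i))$ if $i$ is odd. Resampling a $\nu$-distributed walk within its atom leaves its law unchanged, so each $p_i$ has law $\nu$. In the *modified chain*, $p_0'\sim\nu$. If $p_i'$ is bad, stop. Otherwise draw $p'_{i+1}$ as in the original chain, but conditioned on $V_{a+1}(p'_{i+1})\ne V_{a+1}(p'_i)$ if $i$ is even, and on $V_{b-1}(p'_{i+1})\ne V_{b-1}(p'_i)$ if $i$ is odd. By (6) and its mirror image this condition has probability at least $\zeta_1/2$, so conditioning multiplies each transition probability by at most $2/\zeta_1$.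

Hence every sequence $(q_0,\dots,q_i)$ has, under the modified chain, at most $(2/\zeta_1)^i$ times its probability under the original chain. Sum over all sequences with $q_i$ bad. In the original chain $p_i$ is bad with probability $\nu(\text{bad})<\varepsilon_1$, so the modified chain stops at step $i$ with probability at most $(2/\zeta_1)^i\varepsilon_1$. The probability of stopping at some $i\le2k-1$ is therefore at most
$$2k\,(2/\zeta_1)^{2k}\varepsilon_1=\tfrac12<1 .$$
So some run $p_0,\dots,p_{2k-1}$ does not stop. By construction it has the two listed properties. Since $Z$ is part of the information in every atom, all $p_i$ read the same word. This is why a tiny proportion $\varepsilon_1$ of bad walks was needed: the chain that is forced to turn may visit bad walks more often than $\nu$ does, but only by a factor bounded in terms of $k$ and $\zeta_1$.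

**Step 8: the zigzag.** We glue the pieces of the $p_i$ between positions $a$ and $b$. Write $p(j)$ for the $j$-th vertex of $p$, and consider the walk
$$p_0(b),p_0(b-1),\dots,p_0(a)=p_1(a),p_1(a+1),\dots,p_1(b)=p_2(b),p_2(b-1),\dots,p_2(a)=p_3(a),\dots,p_{2k-1}(b).$$
The equalities hold because $p_i,p_{i+1}$ agree at $a$ for even $i$ and at $b$ for odd $i$. The walk is nonbacktracking. Inside a segment this is so because each $p_i$ is nonbacktracking. At a turn at position $a$ ($i$ even) the neighbors on both sides are $p_i(a+1)\neq p_{i+1}(a+1)$. At a turn at position $b$ ($i$ odd) they are $p_i(b-1)\ne p_{i+1}(b-1)$. For $b=a+1$ every inner vertex is a turn and the same check applies.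

Put $\ell=b-a\ge1$. The walk has $2k\ell\le2kr\le M$ edges, fewer than the girth of $G$. By Lemma 5 its $2k\ell+1$ vertices are distinct. Since all $p_i$ read $z$, the colors of its first $2k\ell$ vertices are
$$(z_b,z_{b-1},\dots,z_{a+1},z_a,z_{a+1},\dots,z_{b-1})\quad\text{repeated }k\text{ times},$$
a block of length $2\ell$ of the required form. So $G$ contains a $k$-zigzag. $\square$

The hypothesis $A_m\le C_0\alpha^m$ was used only for $m=R$ (in Step 1) and $m=r$ (in Step 3), both at most $M$. This proves Theorem 3, and with Section 4 it completes the proofs of Corollary 4 and Theorem 2: $t(d)=d$ for every $d\ge1$.
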